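\title{Every Triconnected Planar Graph Has a Convex Greedy Drawing}

\begin{abstract}
A straight-line drawing of a graph is greedy if from every vertex one can move to a neighbor that is strictly closer to any prescribed target vertex. We prove that every triconnected planar graph has a planar greedy drawing in which all faces are strictly convex polygons; the outer face and the leftmost and rightmost vertices on it may be prescribed. More generally, every plane graph that has a strictly convex drawing has one, with the same faces, that is greedy in all $\ell_r$-metrics at once. Compressing a convex drawing vertically reduces the problem to the real line. We construct $x$-coordinates that are greedy on the line by splitting the graph recursively, and then we realize these $x$-coordinates by a strictly convex drawing.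
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. In a \emph{straight-line drawing} of a graph the vertices are distinct points of the plane and each edge is the segment between its ends. The drawing is \emph{greedy} if for every ordered pair of distinct vertices $v,w$ there is a neighbor $u$ of $v$ with
\[
d(u,w)<d(v,w),
\]
where $d$ is the Euclidean distance; the neighbor $u$ may be $w$ itself. In a greedy drawing a message addressed to $w$ can be forwarded with local information only: each vertex hands it to a neighbor closer to $w$, the distance to $w$ decreases strictly, and so the message arrives.

Connectedness does not suffice for a greedy drawing to exist. In any drawing of the star $K_{1,6}$ with center $c$, two leaves $v,w$ are seen from $c$ under an angle of at most $60^\circ$. If $\alpha=d(c,v)\le d(c,w)=\beta$, then $d(v,w)^2\le \alpha^2+\beta^2-\alpha\beta\le \beta^2$, so the only neighbor of $v$ is not closer to $w$ than $v$ is. Higher connectivity removes such obstructions. A graph is \emph{triconnected} if it has at least four vertices and stays connected after the deletion of any set of at most two vertices. Papadimitriou and Ratajczak conjectured, and Leighton and Moitra proved, that every triconnected planar graph has a greedy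 drawing.

A greedy drawing of a planar graph may have crossings. A straight-line drawing is \emph{planar} if any two edges intersect only in a common end, so that no vertex lies in the interior of an edge and no two edges cross or overlap. It is \emph{convex} if it is planar and the boundary of every face, including the outer face, is a convex polygon, where angles of exactly $180^\circ$ are allowed. A stronger version of the Papadimitriou--Ratajczak conjecture asks for both properties at once. It is Open Problem~6.2 in~\cite{thesis}:
\begin{quote}
Does every triconnected planar graph have a drawing that is both convex and greedy?
\end{quote}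

Symmetric examples say yes. A regular polygon is a greedy drawing of a cycle, because the length of a chord grows strictly with the number of steps along the shorter arc. Adding the center gives a convex greedy drawing of a wheel, since the hub is adjacent to all other vertices. There is also a general reason for optimism. If all angles of all faces are smaller than $180^\circ$, then a vertex $v$ off the outer face has a neighbor in every open half-plane whose boundary passes through $v$ (Lemma~\ref{lem:halfplane}). So for each target $w$ some neighbor $u$ satisfies $\langle u-v,w-v\rangle>0$, while $u$ is closer to $w$ than $v$ exactly if $|u-v|^2<2\langle u-v,w-v\rangle$. Convexity supplies an edge that starts in a good direction, and only its length can spoil the step. The difficulty is to control these lengths for all pairs $v,w$ at once. They can go wrong: in the rhombus with corners $(\pm1,0)$ and $(0,\pm\frac14)$ the two corners on the vertical axis are at distance $\frac12$, and their common neighbors are at distance more than $1$ from both.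

We prove that the answer is yes. A \emph{plane graph} is a graph with a fixed crossing-free embedding in the plane. Its \emph{faces} are the components of the complement of the embedded graph; the unbounded one is the \emph{outer face}, and the others are \emph{inner faces}. A vertex is \emph{outer} if it lies on the boundary of the outer face, and \emph{inner} otherwise. A \emph{strictly convex drawing} of a plane graph $H$ is a planar straight-line drawing whose faces have the same boundaries as the faces of $H$, with the outer face corresponding to the outer face, and in which every face boundary is a strictly convex polygon, that is, a convex polygon with all angles smaller than $180^\circ$.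

\begin{theorem}\label{thm:A}
Every triconnected planar graph $G$ has a convex greedy drawing. Moreover, for any face $F$ of a plane embedding of $G$ and any distinct vertices $s,t$ on $F$, the drawing can be chosen strictly convex, with $F$ as outer face, $s$ as unique leftmost vertex and $t$ as unique rightmost vertex.
\end{theorem}

The proof uses triconnectivity only through the following weaker condition on a plane graph $H$:
\begin{itemize}
\item[(C2)] for every set $S$ of two vertices, every component of $H-S$ contains an outer vertex of $H$.
\end{itemize}
Thus two vertices may separate $H$, but they may not cut a piece off from the outer face. For $1\le r\le\infty$ let $d_r$ be the $\ell_r$-metric on the plane; a drawing is greedy for $d_r$ if the definition above holds with $d_r$ in place of $d=d_2$.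

\begin{theorem}\label{thm:B}
For a plane graph $H$ with at least three vertices the following are equivalent.
\begin{enumerate}
\item[(i)] $H$ has a strictly convex drawing.
\item[(ii)] $H$ is $2$-connected and satisfies \textup{(C2)}.
\item[(iii)] For any distinct outer vertices $s,t$, the graph $H$ has a strictly convex drawing that is greedy simultaneously for all metrics $d_r$, $1\le r\le\infty$, and has $s$ as unique leftmost and $t$ as unique rightmost vertex.
\end{enumerate}
\end{theorem}

In particular, a plane graph that has a strictly convex drawing also has one, with the same faces, that is greedy.

The proof exploits the fact that convexity is invariant under invertible linear maps while distances are not. If a convex drawing is compressed vertically, it stays convex, and in the limit distances become differences of $x$-coordinates. It therefore suffices to find $x$-coordinates that are greedy on the line and a convex drawing that has them. Section~\ref{sec:line} makes this reduction and carries out the whole construction for the cube. Section~\ref{sec:split} constructs the $x$-coordinates, Section~\ref{sec:realize} finds matching $y$-coordinates, and Section~\ref{sec:proofs} derives the theorems. The existence of greedy drawings with crossings is not used.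

\section{Plane graphs}\label{sec:prelim}

A graph is \emph{$2$-connected} if it has at least three vertices, is connected, and has no cut vertex. For a plane graph $H$ and $A\subseteq V(H)$, the induced subgraph $H[A]$ carries the embedding inherited from $H$. We use the following textbook facts.

\begin{itemize}
\item[(F1)] Any face of a plane graph can be made the outer face by re-embedding, without changing the face boundaries. If a point in the interior of an edge lies on the boundary of a face, then so does the whole edge with its ends.
\item[(F2)] In a $2$-connected plane graph every face is bounded by a cycle, and every edge lies on the boundaries of exactly two faces. A \emph{corner} is a pair of a face and a vertex $v$ on its boundary cycle. The two edges of the cycle at $v$ are consecutive in the cyclic order of the edges around $v$, and in this way the corners at $v$ correspond to the $\deg v$ cyclically consecutive pairs of edges at $v$. There are $2|E|$ corners.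
\item[(F3)] Euler's formula: a connected plane graph with face set $\mathcal F$ has $|V|-|E|+|\mathcal F|=2$.
\item[(F4)] Let the outer face be bounded by a cycle $C$, and let $w_1,w_2,w_3,w_4$ be distinct vertices in this cyclic order on $C$. Then every $w_1$--$w_3$ path shares a vertex with every $w_2$--$w_4$ path. (Join a new vertex $o$ in the outer face to the four vertices. The first path and $o$ form a cycle, and the edges $ow_2$ and $ow_4$ leave $o$ on different sides of it; now apply the Jordan curve theorem.)
\item[(F5)] Menger's theorem: for vertex sets $X,Y$ in a graph, either there are $k$ pairwise disjoint paths from $X$ to $Y$, or some set of fewer than $k$ vertices meets every path from $X$ to $Y$. A vertex of $X\cap Y$ counts as a path.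
\item[(F6)] A planar graph has no $K_{3,3}$-minor: there are no six pairwise disjoint vertex sets $X_1,X_2,X_3,Y_1,Y_2,Y_3$, each inducing a connected subgraph, with an edge between $X_i$ and $Y_j$ for all $i,j$.
\end{itemize}

We will often recognize components as follows: a nonempty set $N\subseteq V(H)\setminus S$ is the vertex set of a component of $H-S$ if and only if $H[N]$ is connected and all neighbors of $N$ outside $N$ lie in $S$. We identify components with their vertex sets.

\begin{lemma}\label{lem:halfplane}
In a strictly convex drawing, let $v$ be an inner vertex and $h$ a nonzero linear function on the plane. Then $v$ has a neighbor $u$ with $h(u)>h(v)$.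
\end{lemma}

\begin{proof}
The edges at $v$ cut a small disc around $v$ into sectors. Each sector lies in a face with $v$ on its boundary. This face is inner, so it is the interior of a strictly convex polygon with a corner at $v$, and the angle of the sector is smaller than $180^\circ$. If no neighbor had a larger value of $h$, the open half-disc where $h>h(v)$ would lie in a single sector.
\end{proof}

\section{From the plane to the line}\label{sec:line}

A map $x\colon V(H)\to\mathbb R$, written $v\mapsto x_v$, is \emph{line-greedy} if it is injective and for all $v\ne w$ some neighbor $u$ of $v$ satisfies $|x_u-x_w|<|x_v-x_w|$.

\begin{lemma}[Compression]\label{lem:compress}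
Let $v\mapsto(x_v,y_v)$ be a strictly convex drawing of $H$ in which $x$ is line-greedy. Then for all sufficiently small $\varepsilon>0$ the map $v\mapsto(x_v,\varepsilon y_v)$ is a strictly convex drawing of $H$ that is greedy for all $d_r$, $1\le r\le\infty$.
\end{lemma}

\begin{proof}
The new drawing is the image of the old one under an invertible linear map, so it is strictly convex. For each ordered pair $v\ne w$ fix a neighbor $u=u(v,w)$ of $v$ with $|x_u-x_w|<|x_v-x_w|$, and let $\eta>0$ be the minimum of $|x_v-x_w|-|x_{u(v,w)}-x_w|$ over all pairs. Let $Y=\max_{v,w}|y_v-y_w|$ and $\varepsilon Y<\eta$. Since $d_\infty\le d_r\le d_1$, in the new drawing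
\[
d_r(u,w)\le |x_u-x_w|+\varepsilon Y<|x_v-x_w|\le d_r(v,w).\qedhere
\]
\end{proof}

We look for line-greedy maps with prescribed minimum $s$ and maximum $t$. If $H$ has a Hamiltonian path from $s$ to $t$, any map that increases along the path will do: from $v$, step along the path toward $w$. Such paths may fail to exist, even with free ends. Insert a new vertex into each of the eight faces of the octahedron and join it to the three vertices of the face. The result is planar and triconnected, since adding a vertex with three neighbors preserves triconnectivity. The eight new vertices are pairwise nonadjacent, and on a path eight such vertices need at least seven others between them, but there are only six.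

The $4$-cycle $s,a,t,b$ with $s$ and $t$ opposite shows what replaces the Hamiltonian path. Let $x_s<x_a<x_b<x_t$. To get from $a$ closer to $b$, the neighbor $s$ is useless, so the step must go to $t$ and jump over the target; this needs $x_t-x_b<x_b-x_a$. From $b$ to $a$ the step must go to $s$, which needs $x_a-x_s<x_b-x_a$. So the vertices form two clusters $\{s,a\}$ and $\{b,t\}$, and the gap between them must exceed the width of each. The values $0,1,3,4$ for $s,a,b,t$ satisfy both inequalities, and from $s$ to $t$ and back every step helps. The next lemma says that this pattern always works.

\begin{lemma}[Gluing]\label{lem:glue}
Let $V(H)=A\sqcup B$ and let $x\colon V(H)\to\mathbb R$ be line-greedy on $H[A]$, with minimum at $s$ and maximum at $a$, and line-greedy on $H[B]$, with minimum at $b$ and maximum at $t$. Suppose that $a$ has a neighbor in $B$, that $b$ has a neighbor in $A$, and that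
\[
x_b-x_a>\max\{x_a-x_s,\;x_t-x_b\}.
\]
Then $x$ is line-greedy on $H$, with minimum at $s$ and maximum at $t$.
\end{lemma}

\begin{proof}
All values on $A$ are smaller than all values on $B$, so $x$ is injective with the stated extremes. Pairs inside $A$ or inside $B$ are covered by the hypothesis. Let $v\in A$ and $w\in B$. If $v\ne a$, a greedy step in $H[A]$ toward $a$ gives a neighbor $u\in A$ with $x_v<x_u\le x_a<x_w$, so $u$ is closer to $w$. If $v=a$, any neighbor $u\in B$ satisfies $|x_u-x_w|\le x_t-x_b<x_b-x_a\le x_w-x_a$. The case $v\in B$, $w\in A$ follows by replacing $x$ with $-x$, which exchanges $(A,s,a)$ and $(B,t,b)$.
\end{proof}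

The gap condition can always be met by translating the values on $B$. What has to be found is the partition with the two exits $a$ and $b$.

\begin{example}[The cube]\label{ex:cube}
Take the cube with outer cycle $v_0v_1v_{10}v_9$, inner cycle $v_3v_2v_7v_8$ and connecting edges $v_0v_3$, $v_1v_2$, $v_{10}v_7$, $v_9v_8$, and let $s=v_0$, $t=v_{10}$. The cube is bipartite with eight vertices, so the ends of a Hamiltonian path lie in different classes; $s$ and $t$ are at distance two, so no Hamiltonian path joins them. Let $A=\{v_0,v_1,v_2,v_3\}$ and $B=\{v_7,v_8,v_9,v_{10}\}$, and put $x_{v_i}=i$. The graphs $H[A]$ and $H[B]$ have the Hamiltonian paths $v_0v_1v_2v_3$ and $v_7v_8v_9v_{10}$, the vertex $a=v_3$ is adjacent to $v_8$, the vertex $b=v_7$ is adjacent to $v_2$, and the gap $4$ exceeds both widths $3$. By Lemma~\ref{lem:glue}, $x$ is line-greedy.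

To find $y$-coordinates, place the outer vertices on the circle with diameter from $(0,0)$ to $(10,0)$, that is, $v_1=(1,-3)$ and $v_9=(9,3)$. The $x$-coordinate of each inner vertex is a weighted average of the $x$-coordinates of its neighbors:
\[
2=\frac{7\cdot1+2\cdot3+1\cdot7}{10},\qquad 3=\frac{1\cdot 0+2\cdot 2+1\cdot 8}{4},
\]
and symmetrically for $v_8$ and $v_7$ under $v_i\leftrightarrow v_{10-i}$. We ask that the $y$-coordinates be averages with the same weights. With $y_{v_2}=-y_{v_8}=\alpha$ and $y_{v_3}=-y_{v_7}=\beta$ this means $10\alpha=-21+2\beta-\beta$ and $4\beta=2\alpha-\alpha$, so $\beta=-\frac{7}{13}$ and $\alpha=-\frac{28}{13}$. Figure~\ref{fig:cube} shows the result. The slopes along $v_0v_1v_2v_3$ are $-3,\frac{11}{13},\frac{21}{13}$ and increase; along $v_1v_2v_7v_{10}$ they are $\frac{11}{13},\frac7{13},-\frac7{39}$ and decrease; and $v_2v_3v_8v_7$ is a parallelogram with slopes $\frac{21}{13}$ and $\frac{7}{13}$. So these three faces, and by symmetry the other two inner faces, are strictly convex quadrilaterals. In the proof of Lemma~\ref{lem:compress} we have $Y=6$, and $\eta\ge1$ because all $x$-coordinates are integers. Hence every $\varepsilon<\frac16$ gives a greedy drawing.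
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\coordinate (v0) at (0,0);      \coordinate (v1) at (1,-3);
\coordinate (v2) at (2,-2.154); \coordinate (v3) at (3,-0.538);
\coordinate (v7) at (7,0.538);  \coordinate (v8) at (8,2.154);
\coordinate (v9) at (9,3);      \coordinate (v10) at (10,0);
\draw[very thick] (v0)--(v1)--(v2)--(v3) (v7)--(v8)--(v9)--(v10);
\draw (v9)--(v0)--(v3)--(v8) (v1)--(v10)--(v7)--(v2);
\fill (v0) circle (2.5pt) node[left] {$s=v_0$};
\fill (v1) circle (2.5pt) node[below] {$v_1$};
\fill (v2) circle (2.5pt) node[above left] {$v_2$};
\fill (v3) circle (2.5pt) node[above] {$v_3$};
\fill (v7) circle (2.5pt) node[below] {$v_7$};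
\fill (v8) circle (2.5pt) node[below right] {$v_8$};
\fill (v9) circle (2.5pt) node[above] {$v_9$};
\fill (v10) circle (2.5pt) node[right] {$v_{10}=t$};
\end{tikzpicture}
\caption{A strictly convex drawing of the cube in which $v_i$ has $x$-coordinate $i$. The two thick paths form clusters of width $3$ separated by a gap of width $4$. Multiplying all $y$-coordinates by a positive number smaller than $\frac16$ makes the drawing greedy.}
\label{fig:cube}
\end{figure}

One consequence of line-greediness is all that the geometric part of the proof needs. Taking $w=s$ and $w=t$ in the definition, a line-greedy map with minimum at $s$ and maximum at $t$ satisfies: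
\begin{itemize}
\item[(M)] $x$ is injective, every vertex other than $s$ has a neighbor with smaller $x$, and every vertex other than $t$ has a neighbor with larger $x$.
\end{itemize}
Conversely, (M) forces the minimum to be at $s$ and the maximum at $t$, because the vertex with the smallest value has no neighbor with a smaller one, and likewise for the largest.

\section{Splitting a plane graph}\label{sec:split}

To apply Lemma~\ref{lem:glue} recursively we need a class of triples $(H,s,t)$ that is closed under splitting. Triconnected graphs do not form such a class: the parts may be paths or single vertices. The right class keeps (C2) and replaces $2$-connectivity by a condition relative to $s$ and $t$.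

\begin{definition}
A triple $(H,s,t)$ is \emph{admissible} if $H$ is a connected plane graph, $s$ and $t$ are outer vertices, $s=t$ if and only if $|V(H)|=1$, condition (C2) holds, and
\begin{itemize}
\item[(C1)] for every vertex $z$, every component of $H-z$ contains $s$ or $t$.
\end{itemize}
\end{definition}

A path with its two ends is admissible. If $H$ is $2$-connected with (C2), then $(H,s,t)$ is admissible for all distinct outer vertices $s,t$, since $H-z$ is connected and contains $s$ or $t$.

\begin{remark}\label{rem:necessary}
Condition (C1) is necessary for (M). If a component $N$ of $H-z$ contains neither $s$ nor $t$, then the vertex of $N$ with the largest $x$ has a larger neighbor, which can only be $z$, and the vertex of $N$ with the smallest $x$ has a smaller neighbor, which again is $z$. So $\max_N x<x_z<\min_N x$, which is absurd.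

Condition (C2) cannot be dropped either. Let $H=K_{2,3}$, let $s,t$ be the vertices of degree three, and suppose $x_s<x_1<x_2<x_3<x_t$ are the values of a line-greedy map. The step from $1$ toward $2$ must go to $t$, so $x_t-x_2<x_2-x_1$. The step from $3$ toward $2$ must go to $s$, so $x_2-x_s<x_3-x_2$. Then $x_t-x_2<x_2-x_1<x_2-x_s<x_3-x_2<x_t-x_2$, a contradiction. Here (C1) holds, but one vertex of degree two is inner and forms a component of $H-\{s,t\}$.
\end{remark}

Condition (C2) passes to the parts of any partition into two connected sides, because each side lies in the outer face of the other.

\begin{lemma}\label{lem:inherit}
Let $(H,s,t)$ be admissible and $V(H)=A\sqcup B$ with $s\in A$, $t\in B$, and $H[A]$, $H[B]$ connected. Then every vertex of $A$ that is outer in $H$ or has a neighbor in $B$ is outer in $H[A]$, and $H[A]$ satisfies \textup{(C2)}. The same holds with $A$ and $B$ exchanged.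
\end{lemma}

\begin{proof}
Let $O_A$ be the outer face of $H[A]$. It contains the outer face of $H$, so vertices of $A$ that are outer in $H$ are outer in $H[A]$. The outer vertex $t$ lies in the closure of $O_A$; it also lies in a face of $H[A]$, which is open and hence meets $O_A$, so $t\in O_A$. The union of $H[B]$ with all $A$--$B$ edges without their ends in $A$ is connected, disjoint from $H[A]$, and contains $t$, so it lies in $O_A$. Hence the end in $A$ of each such edge is on the boundary of $O_A$.

Let $S\subseteq A$ have two elements and let $N$ be a component of $H[A]-S$. If a vertex of $N$ has a neighbor in $B$, it is outer in $H[A]$. Otherwise $N$ is a component of $H-S$ and contains an outer vertex of $H$, which is outer in $H[A]$. The hypotheses are symmetric in $(A,s)$ and $(B,t)$, which gives the last sentence.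
\end{proof}

So the work lies in securing (C1) on both sides.

\begin{lemma}[Splitting]\label{lem:split}
Let $(H,s,t)$ be admissible with $|V(H)|\ge2$. Then there are a partition $V(H)=A\sqcup B$ and vertices $a\in A$, $b\in B$ such that $(H[A],s,a)$ and $(H[B],b,t)$ are admissible, $a$ has a neighbor in $B$, and $b$ has a neighbor in $A$.
\end{lemma}

\begin{proof}
We use induction on $|V(H)|$. If $|V(H)|=2$, then $H$ is the edge $st$; take $A=\{s\}$, $a=s$, $B=\{t\}$, $b=t$. Let $|V(H)|\ge3$.

\medskip\noindent\textbf{Case 1: $H$ is $2$-connected.}
Let $C$ be the outer cycle. Then $Q=C-s$ is a path that contains $t$, and its two distinct ends are neighbors of $s$. Call them $b$ and $c$, where $b\ne t$. Let $H'=H-s$, a connected graph. The first candidate is $A=\{s\}$ and $B=V(H')$. It fails only if some vertex $d$ cuts off from $H'$ a piece that contains neither $b$ nor $t$. Condition (C2) restricts such pieces: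
\begin{equation}\label{eq:ends}
\text{for every $d\in V(H')$, every component of $H'-d$ contains $b$ or $c$.}
\end{equation}
Indeed, a component $M$ of $H'-d$ is a component of $H-\{s,d\}$, so by (C2) it contains a vertex $q$ of $Q-d$. The component of $Q-d$ that contains $q$ lies in $M$ and contains an end of $Q$.

Call $M$ a \emph{bad piece} if it is a component of $H'-d$ for some $d$ and contains neither $b$ nor $t$. By~\eqref{eq:ends} every bad piece contains $c$, and so it is attached to $s$. We move the largest one to the side of $s$.

If there is no bad piece, let $A=\{s\}$, $a=s$, $B=V(H')$. Then $(H[A],s,s)$ is admissible, $a$ and $b$ are adjacent, $H[B]=H'$ is connected, and (C1) holds for $(H',b,t)$ because there is no bad piece. Lemma~\ref{lem:inherit} shows that $b,t$ are outer in $H'$ and that (C2) holds.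

Otherwise let $M$ be a bad piece of maximum size, a component of $H'-d$, and put
\[
A=\{s\}\cup M,\qquad B=V(H')\setminus M .
\]
Then $b,t,d\in B$ and $c\in M$, and $d$ is the only vertex of $B$ with neighbors in $M$. The vertex $b$ has the neighbor $s\in A$. The graph $H[B]$ consists of $d$ and the other components of $H'-d$, each adjacent to $d$ because $H'$ is connected; so $H[B]$ is connected. The graph $H[A]$ is connected because $H[M]$ is connected and $c$ is adjacent to $s$.

\emph{Condition \textup{(C1)} for $(H[B],b,t)$.} Suppose that a component $N$ of $H[B]-z$ contains neither $b$ nor $t$. If $d\notin N$, then $N$ has no neighbor in $M$, so $N$ is a component of $H'-z$. It is then a bad piece and contains $c$, but $c\notin B$. If $d\in N$, then $N\cup M$ is connected and its only possible neighbor in $H'$ is $z$. So $N\cup M$ is a bad piece larger than $M$. Both alternatives are contradictory.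

\emph{The vertex $a$.} The path $Q$ leads in $H'$ from $c\in M$ to $b\notin M$, so it passes through $d$. The part of $Q-d$ that contains $c$ lies in $M$. The other part is empty or contains $b$, and so it is disjoint from $M$. Let $a$ be the last vertex before $d$ on $Q$, coming from $c$. Then $a\in M$, so $a\neq s$; the vertex $a$ is adjacent to $d\in B$; and the outer vertices of $H$ in $A$ form the path $P$ that runs along $C$ from $s$ through $c$ to $a$.

\emph{Condition \textup{(C1)} for $(H[A],s,a)$.} The graph $H[A]-s=H[M]$ is connected and contains $a$. Let $z\in M$ and suppose that a component $N$ of $H[A]-z$ contains neither $s$ nor $a$. Then $N\subseteq M$, its only possible neighbor in $A$ is $z$, and its only possible neighbor in $B$ is $d$. So $N$ is a component of $H-\{z,d\}$, and by (C2) it contains a vertex $q$ of $P-z$. The component of $P-z$ that contains $q$ lies in $N$ and contains an end of $P$, that is, $s$ or $a$. This is a contradiction.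

Lemma~\ref{lem:inherit} gives (C2) on both sides and shows that $s,a$ are outer in $H[A]$ and $b,t$ are outer in $H[B]$, since $s,b,t$ are outer in $H$ and $a$ has a neighbor in $B$.

\medskip\noindent\textbf{Case 2: $H$ has a cut vertex $w$.}
By (C1) each of the at least two components of $H-w$ contains $s$ or $t$. So there are exactly two, $U\ni s$ and $T\ni t$. We split the part $D=H[T\cup\{w\}]$ by induction and add $U$ to the side of $w$.

The triple $(D,w,t)$ is admissible. Indeed, $D$ is connected and $w\ne t$. Lemma~\ref{lem:inherit}, applied to the partition of $V(H)$ into $U$ and $T\cup\{w\}$, shows that $t$ and $w$ are outer in $D$ and that $D$ satisfies (C2). For (C1), the graph $D-w=H[T]$ is connected and contains $t$. If $z\in T$ and $N$ is a component of $D-z$ with $w\notin N$, then $N\subseteq T$ has no neighbor in $U$, so $N$ is a component of $H-z$; it contains $s$ or $t$, hence $t$.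

By induction there are $V(D)=A'\sqcup B$, $a\in A'$ and $b\in B$ such that $(D[A'],w,a)$ and $(D[B],b,t)$ are admissible, $a$ has a neighbor in $B$ and $b$ has a neighbor in $A'$. Put $A=U\cup A'$. Since $H[B]=D[B]$, only $(H[A],s,a)$ remains to be checked. The graph $H[A]$ is connected, because $H[U]$ and $D[A']$ are connected and $w\in A'$ has a neighbor in $U$. Also $s\ne a$, as $s\in U$ and $a\in A'$. By Lemma~\ref{lem:inherit}, $s$ and $a$ are outer in $H[A]$ and (C2) holds. For (C1), let $z\in A$.
\begin{itemize}
\item If $z=w$, the components of $H[A]-z$ are $U\ni s$ and the components of $D[A']-w$. The latter contain $a$ by (C1) for $(D[A'],w,a)$.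
\item If $z\in U$, the component that contains $w$ contains $A'\ni a$. Any other component lies in $U$, has no neighbor in $T$, and so is a component of $H-z$; it contains $s$ or $t$, hence $s$.
\item If $z\in A'\setminus\{w\}$, the component that contains $w$ contains $U\ni s$. Any other component is a component of $D[A']-z$ without $w$, so it contains $a$.\qedhere
\end{itemize}
\end{proof}

For the $4$-cycle $s,c,t,b$, the only bad piece is $M=\{c\}$ with $d=t$, and the lemma returns the two clusters of Section~\ref{sec:line}.

\begin{proposition}\label{prop:linegreedy}
Every admissible triple $(H,s,t)$ has a line-greedy map with minimum at $s$ and maximum at $t$.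
\end{proposition}

\begin{proof}
We use induction on $|V(H)|$; for one vertex there is nothing to prove. Take $A,B,a,b$ from Lemma~\ref{lem:split}, choose line-greedy maps for $(H[A],s,a)$ and $(H[B],b,t)$ by induction, translate the second so that the gap condition holds, and apply Lemma~\ref{lem:glue}.
\end{proof}

\section{Strictly convex drawings with prescribed $x$-coordinates}\label{sec:realize}

\begin{proposition}\label{prop:realize}
Let $H$ be a $2$-connected plane graph with \textup{(C2)} and outer cycle $C$, let $s,t\in V(C)$, and let $x\colon V(H)\to\mathbb R$ satisfy \textup{(M)}. Then there are numbers $y_v$ such that $v\mapsto p_v=(x_v,y_v)$ is a strictly convex drawing of $H$.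
\end{proposition}

Condition (M) is necessary for injective $x$ with minimum at $s$ and maximum at $t$: in a strictly convex drawing, inner vertices have neighbors to the left and to the right by Lemma~\ref{lem:halfplane}, and the outer vertices other than $s$ and $t$ have them on $C$.

Throughout this section $H,C,s,t,x$ are as in the proposition, and $V=V(H)$. The connectivity hypotheses enter through (F2) and through the statement
\begin{equation}\label{eq:sep}
\text{if $|S|\le2$, then every component of $H-S$ contains an outer vertex.}
\end{equation}
For $|S|=2$ this is (C2). For $|S|\le1$ the graph $H-S$ is connected and contains a vertex of $C$. In particular, \emph{every inner vertex $v$ has degree at least three}, since $\{v\}$ is a component of $H$ minus the neighbors of $v$.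

\subsection{The construction}

As in Example~\ref{ex:cube}, we put $C$ on a circle and make each inner vertex a weighted average of its neighbors. The $x$-coordinates are prescribed, so the weights must be chosen to reproduce them, and the vertices of $C$ must come in the right order.

\begin{lemma}\label{lem:arcs}
The map $x$ increases along both arcs of $C$ from $s$ to $t$.
\end{lemma}

\begin{proof}
Let $s=c_0,c_1,\dots,c_m=t$ be one of the arcs and suppose $x_{c_i}>x_{c_{i+1}}$. Then $c_i\ne s$ and $c_{i+1}\ne t$, so $s,c_i,c_{i+1},t$ are distinct and lie in this cyclic order on $C$. By (M), stepping repeatedly to larger neighbors gives an $x$-increasing path from $c_i$ to $t$, and stepping to smaller neighbors gives an $x$-decreasing path from $c_{i+1}$ to $s$. By (F4) these paths share a vertex $z$, and then $x_{c_i}\le x_z\le x_{c_{i+1}}$, a contradiction.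
\end{proof}

\emph{Outer vertices.} Put $y_v=\sqrt{(x_v-x_s)(x_t-x_v)}$ on one arc of $C$ and $y_v=-\sqrt{(x_v-x_s)(x_t-x_v)}$ on the other. The outer vertices then lie on the circle with diameter from $(x_s,0)$ to $(x_t,0)$, and by Lemma~\ref{lem:arcs} they appear on the circle in the cyclic order of $C$. So $C$ is drawn as the boundary of a strictly convex polygon $\Pi$ whose sides are the edges of $C$, and every line contains at most two outer vertices.

\emph{Weights.} Direct each edge toward its end with larger $x$. By (M) every edge $uv$ with $x_u<x_v$ lies on a directed path from $s$ to $t$: go down from $u$ to $s$ and up from $v$ to $t$. Fix one such path for each edge, and let $f(e)\ge1$ be the number of fixed paths through $e$. A path that enters a vertex $v\ne s,t$ also leaves it, so the sum of $f$ over the edges into $v$ equals the sum over the edges out of $v$. Put $\omega_{uv}=f(uv)/|x_u-x_v|>0$. Then $\omega_{uv}(x_u-x_v)$ equals $f(uv)$ if the edge leaves $v$ and $-f(uv)$ if it enters $v$, so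
\[
\sum_{u\sim v}\omega_{uv}(x_u-x_v)=0\qquad(v\ne s,t),
\]
where the sum runs over the neighbors $u$ of $v$. Any positive $f$ with this conservation property serves equally well. The weights $7,2,1,1$ of the edges $v_1v_2$, $v_2v_3$, $v_2v_7$, $v_0v_3$ in Example~\ref{ex:cube} arise from the values $7,2,5,3$ of $f$.

\emph{Inner vertices.} Let the $y_v$ of the inner vertices solve $\sum_{u\sim v}\omega_{uv}(y_u-y_v)=0$, one equation for each inner vertex $v$. This square linear system has a unique solution, because the homogeneous system, with $y=0$ on $C$, has only the zero solution. To see this, suppose a solution has a positive maximum, attained at an inner vertex $v$. All terms in the equation at $v$ are at most $0$, so all neighbors of $v$ attain the maximum too. As $H$ is connected, the maximum spreads to a vertex of $C$, where $y=0$. The same argument for $-y$ excludes a negative minimum.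

For an affine function $h$ on the plane write $h(v)=h(p_v)$. Since $h(u)-h(v)$ is a fixed linear combination of $x_u-x_v$ and $y_u-y_v$, we get $\sum_{u\sim v}\omega_{uv}(h(u)-h(v))=0$ for inner $v$. Because the weights are positive, this gives the only property of them that we use:
\begin{itemize}
\item[(B)] \emph{Balance.} If $v$ is inner and $h$ is affine, then either all neighbors of $v$ have the same $h$-value as $v$, or $v$ has a neighbor with a larger and a neighbor with a smaller $h$-value.
\end{itemize}

The points $p_v$ are distinct because $x$ is injective. For an edge $e=uv$ let $[e]$ be the segment from $p_u$ to $p_v$. At this stage we know nothing about these segments: they might cross or overlap, and their order around a vertex might differ from the order in the embedding of $H$. Words such as face, corner and consecutive always refer to that embedding. We first show that each face cycle separately is drawn as a convex polygon, then that polygons with a common edge lie on opposite sides of it, and finally that the polygons tile $\Pi$.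

\subsection{Half-planes and degenerate faces}

\begin{lemma}\label{lem:interior}
Every inner vertex lies in the interior of $\Pi$.
\end{lemma}

\begin{proof}
Suppose an inner vertex $v_0$ does not. Then for some side of $\Pi$, the affine function $h$ that vanishes on the side and is positive in $\operatorname{int}\Pi$ has $h(v_0)\le0$. Since $h\ge0$ on outer vertices, $\mu=\min_Vh\le 0$ is attained at an inner vertex. Let $Z$ be a component of the graph induced by the inner vertices with $h=\mu$. By (B) all neighbors of $Z$ have $h=\mu$, so those outside $Z$ are outer vertices on the line $h=\mu$; there are at most two. Deleting them leaves $Z$ as a component without outer vertices, contrary to~\eqref{eq:sep}.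
\end{proof}

\begin{lemma}\label{lem:halves}
Let $h$ be a nonconstant affine function whose zero line meets $\operatorname{int}\Pi$. Then $V^+=\{v:h(v)>0\}$ and $V^-=\{v:h(v)<0\}$ induce nonempty connected subgraphs of $H$.
\end{lemma}

\begin{proof}
Replacing $h$ by $-h$ exchanges the two sets, so consider $V^+$. The function $h$ takes both signs on $\Pi$, hence on its corners. The outer vertices in $V^+$ are those on an open arc of the circle, so they form a nonempty subpath of $C$. It remains to show that every component $M$ of $H[V^+]$ contains an outer vertex. Suppose $M$ does not, and let $M_0\subseteq M$ be the set where $h$ attains its maximum over $M$. A neighbor of $M_0$ with a larger value would lie in $V^+$ and hence in $M$, which is impossible. By (B), all neighbors of $M_0$ have the same value, so they lie in $V^+$, in $M$, and in $M_0$. As $H$ is connected, $M_0=V$, which contains outer vertices.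
\end{proof}

The first danger is that a face collapses onto a line. This happens without (C2): for $K_{2,4}$ with $s,t$ the vertices of degree four, both inner vertices are averages of $p_s$ and $p_t$, and the face between them is flat. With (C2), a flat face is joined by three disjoint paths along the line to vertices that see both half-planes, and this contradicts planarity.

\begin{lemma}\label{lem:notflat}
No inner face cycle $\varphi$ has all its vertices on a line.
\end{lemma}

\begin{proof}
Suppose all vertices of $\varphi$ lie on the zero line $L$ of a nonconstant affine $h$. At most two of them are outer, so one is inner, and $L$ meets $\operatorname{int}\Pi$ by Lemma~\ref{lem:interior}. Let $V^0=\{v:h(v)=0\}$, and let $R\subseteq V^0$ be the set of vertices in $V^0$ with a neighbor off $L$. An inner vertex of $R$ has neighbors in both $V^+$ and $V^-$ by (B). If $w\in V^0$ is outer, then $L$ passes through the corner $p_w$ into the interior of $\Pi$, so the two neighbors of $w$ on $C$ lie strictly on different sides of $L$. Thus $R$ contains all outer vertices of $V^0$, and every vertex of $R$ has neighbors in both $V^+$ and $V^-$.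

We claim that $H[V^0]$ contains three disjoint paths from $V(\varphi)$ to $R$. Otherwise, by (F5), a set $S\subseteq V^0$ with $|S|\le2$ meets all paths from $V(\varphi)$ to $R$ in $H[V^0]$. Take a vertex of $\varphi$ outside $S$ and let $Z$ be its component in $H[V^0]-S$. Then $Z\cap R=\emptyset$. So $Z$ has no outer vertex, and all neighbors of $Z$ lie in $V^0$, which makes $Z$ a component of $H-S$. This contradicts~\eqref{eq:sep}.

Let $P_1,P_2,P_3$ be the paths. In the embedding of $H$, add a vertex $o$ inside the face bounded by $\varphi$ and join it to the starting vertices of the three paths; the graph stays planar. The sets $\{o\},V^+,V^-$ and $V(P_1),V(P_2),V(P_3)$ are pairwise disjoint and induce connected subgraphs by Lemma~\ref{lem:halves}. Each $P_i$ is adjacent to $o$ through its first vertex and to $V^+$ and $V^-$ through its last. This contradicts (F6).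
\end{proof}

\subsection{Counting extrema}

A linear function has one local maximum and one local minimum along a convex polygon, and at a vertex of a planar drawing the edges that go up form one interval in the cyclic order. We prove these two properties before knowing convexity or planarity. Balance gives lower bounds for the number of extrema and sign changes, and Euler's formula leaves no room for more.

Call a linear function $h$ \emph{generic} if it is injective on $\{p_v:v\in V\}$. A \emph{local maximum} (\emph{minimum}) of $h$ on a cycle is a vertex whose two neighbors on the cycle have smaller (larger) values. An edge $vu$ goes \emph{up} from $v$ if $h(u)>h(v)$ and \emph{down} otherwise. Let $\sigma(v)$ be the number of corners at $v$ with one edge going up and one going down.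

\begin{lemma}\label{lem:count}
Let $h$ be generic. Then
\begin{enumerate}
\item[(a)] on every face cycle, $h$ has exactly one local maximum and one local minimum;
\item[(b)] $\sigma(v)\le2$ for every vertex $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
For a face $F$ let $\tau(F)$ be the number of local extrema of $h$ on its boundary cycle. At a corner, either one edge goes up and one down, and the corner is counted by $\sigma(v)$, or both go the same way, and it is counted by $\tau(F)$. So $\sum_v\sigma(v)+\sum_F\tau(F)=2|E|$, and by (F3)
\begin{equation}\label{eq:index}
\sum_{v}\bigl(2-\sigma(v)\bigr)+\sum_{F}\bigl(2-\tau(F)\bigr)=2|V|+2|\mathcal F|-2|E|=4 .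
\end{equation}
We have $\tau(F)\ge2$, because the global maximum and minimum on the cycle are local extrema. If $v$ has an edge going up and an edge going down, then going once around $v$ we pass from up to down and back, so $\sigma(v)\ge2$. This applies to inner vertices by (B). It also applies to every outer vertex other than the maximum and the minimum of $h$ on $C$, because $h$ is monotone along both arcs of the convex polygon $\partial\Pi$ between these two. So all terms in~\eqref{eq:index} are at most $0$, except two that are at most $2$. The sum is $4$, so equality holds in every term.
\end{proof}

The linear functions that matter for a given side or edge are constant along it and so are not generic. We repair this by \emph{tilting}. Let $h_0\ne0$ be linear and let $g$ be linear and nonzero on the nonzero vectors of the line $h_0=0$. For sufficiently small $\delta>0$ the function $h=h_0+\delta g$ satisfies, for all $u\ne v$: the sign of $h(u)-h(v)$ is that of $h_0(u)-h_0(v)$ if this is nonzero, and that of $g(u)-g(v)\neq0$ otherwise. In particular $h$ is generic.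

\subsection{The face polygons}

For an inner face cycle $\varphi$ let $K_\varphi$ be the convex hull of its vertices. By Lemma~\ref{lem:notflat} it is a convex polygon with nonempty interior, and $K_\varphi\subseteq\Pi$ by Lemma~\ref{lem:interior}.

\begin{lemma}\label{lem:polygon}
The segments $[e]$, for $e$ running through the edges of an inner face cycle $\varphi$ in order, form a simple closed curve that runs once around $\partial K_\varphi$, and each $[e]$ lies in a side of $K_\varphi$. In particular, the two edges of $\varphi$ at a vertex $v$ do not point in the same direction from $p_v$.
\end{lemma}

\begin{proof}
The polygon $K=K_\varphi$ has $m\ge3$ extreme points, each the position of one vertex of $\varphi$; call these vertices \emph{extreme}. They divide $\varphi$ into $m$ arcs. Let $[p_w,p_{w'}]$ be a side of $K$. Let $h_0$ be linear and maximal on $K$ exactly on this side, and tilt it with a linear $g$ such that $g(w)<g(w')$. The vertices $v$ of $\varphi$ off the side have $h(v)<h(w)$, and those on the side are ordered by $h$ from $w$ to $w'$. So $w'$ is the maximum of $h$ on $\varphi$. By Lemma~\ref{lem:count}(a), $\varphi$ consists of two $h$-increasing paths from its minimum to $w'$. One of them contains $w$. Along its part from $w$ to $w'$ all values are at least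 $h(w)$, so all its vertices lie on the side, in order from $p_w$ to $p_{w'}$. Its internal vertices lie strictly between $p_w$ and $p_{w'}$ and are not extreme. Hence this part is one of the $m$ arcs, and it runs monotonically along the side.

Different sides have different pairs of ends and so give different arcs. The $m$ sides therefore account for all $m$ arcs: every arc is drawn bijectively onto its own side. Two sides meet only in a common extreme point, so the closed curve is simple and equals $\partial K$.
\end{proof}

\begin{lemma}\label{lem:opposite}
Let $e=uv$ be an edge not on $C$, and let $\varphi,\psi$ be the two inner face cycles through $e$. Then $K_\varphi$ and $K_\psi$ lie on opposite sides of the line through $[e]$.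
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:polygon} each polygon lies on one side of the line. Suppose they lie on the same side: there is a linear $h_0\ne0$ with $h_0(u)=h_0(v)$ and $h_0\ge h_0(u)$ on $K_\varphi\cup K_\psi$. The drawing is then folded along $e$, and we show that the fold uses up both sign changes that Lemma~\ref{lem:count}(b) allows at $u$.

We have $\deg u\ge3$: inner vertices have this property, and an outer $u$ has $e$ and two edges of $C$. Let $e'=uu'$ and $e''=uu''$ be the other edges of $\varphi$ and $\psi$ at $u$. They are the two edges next to $e$ in the cyclic order at $u$, and $e'\ne e''$. Tilt $h_0$ with a linear $g$ such that $g(v)<g(u)$. Then $e$ goes down from $u$. If $h_0(u')>h_0(u)$, then $e'$ goes up. If $h_0(u')=h_0(u)$, then $[e']$ lies on the line through $[e]$ and points opposite to $[e]$ by Lemma~\ref{lem:polygon}, so $g(u')>g(u)$ and again $e'$ goes up. The same two cases show that $e''$ goes up. The two corners at $e$ are counted by $\sigma(u)$, so by Lemma~\ref{lem:count}(b) no other corner at $u$ is, and all edges at $u$ other than $e$ go up. By the sign rule for tilting, $h_0(w)\ge h_0(u)$ for all neighbors $w$ of $u$.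

Let $u$ be inner. By (B), $h_0(w)=h_0(u)$ for all neighbors $w$, so all edges at $u$ lie on one line, and those other than $e$ point opposite to $e$ because they go up. The edge $e'$ and the edge next to it on the side away from $e$ are both different from $e$, since $\deg u\ge3$. They point in the same direction and form a corner of an inner face, contrary to Lemma~\ref{lem:polygon}.

Let $u$ be outer. The polygon $\Pi$ lies in the angle spanned at $p_u$ by the two edges of $C$, so $h_0\ge h_0(u)$ on $\Pi$, and the line through $[e]$ misses $\operatorname{int}\Pi$. By Lemma~\ref{lem:interior}, $v$ is outer. The segment $[e]$ joins two corners of $\Pi$ and lies in $\partial\Pi$, so it is a side of the strictly convex polygon $\Pi$. Then $u,v$ are adjacent on $C$, and $e$ is on $C$ because $H$ is simple. This is a contradiction.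
\end{proof}

\subsection{Tiling}

The local picture is now correct along every edge, but distant polygons could still overlap. A winding number count excludes this. Let $\xi$ be a point on no segment $[e]$. For adjacent $u,v$ let $\theta(u,v)\in(-\pi,\pi)$ be the signed angle from $p_u-\xi$ to $p_v-\xi$, so $\theta(v,u)=-\theta(u,v)$. For a directed cycle $\gamma$ of $H$ let $W(\gamma)$ be the sum of $\theta$ over its directed edges, divided by $2\pi$. Suppose the segments of $\gamma$ run once around the boundary of a convex polygon $K$, and let $\epsilon=+1$ if they run counterclockwise and $\epsilon=-1$ otherwise. If $\xi\in\operatorname{int}K$, the angles have the sign $\epsilon$ and add up to one full turn, so $W(\gamma)=\epsilon$. If $\xi\notin K$, then $K$ lies in an open half-plane bounded by a line through $\xi$; there the direction from $\xi$ has a continuous argument with range shorter than $\pi$, the sum telescopes, and $W(\gamma)=0$.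

\begin{lemma}\label{lem:tiling}
The interiors of the polygons $K_\varphi$ are pairwise disjoint, and the union of the $K_\varphi$ is $\Pi$.
\end{lemma}

\begin{proof}
Direct $C$ and all inner face cycles counterclockwise in the embedding of $H$. Then each edge not on $C$ is traversed by its two face cycles in opposite directions, and each edge of $C$ is traversed by its inner face cycle in the direction of $C$. Let $\epsilon_\varphi,\epsilon_C\in\{\pm1\}$ be the signs with which $\varphi$ runs around $K_\varphi$ and $C$ runs around $\Pi$.

Let $\varphi$ and $\psi$ share the edge $uv$ not on $C$, where $\varphi$ goes from $u$ to $v$ and $\psi$ from $v$ to $u$. We have $\epsilon_\varphi=+1$ if and only if $K_\varphi$ lies to the left of the line directed from $p_u$ to $p_v$. By Lemma~\ref{lem:opposite} this holds if and only if $K_\psi$ lies to its right, that is, to the left of the line directed from $p_v$ to $p_u$, which means $\epsilon_\psi=+1$. So $\epsilon_\varphi=\epsilon_\psi$. In the embedding of $H$, the open region inside $C$ with the vertices removed is connected. Assign to the points of each inner face its sign, and to the interior points of each edge not on $C$ the common sign of its two faces. This function is locally constant, hence constant: all $\epsilon_\varphi$ equal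 one sign $\epsilon$.

Let $\xi$ lie on no segment. In $\sum_\varphi W(\varphi)$ the edges not on $C$ cancel, so
\[
\epsilon\cdot\#\{\varphi:\xi\in K_\varphi\}=\sum_\varphi W(\varphi)=W(C)=\epsilon_C\qquad\text{for }\xi\in\operatorname{int}\Pi .
\]
Hence every point of $\operatorname{int}\Pi$ on no segment lies in exactly one $K_\varphi$. Such points are dense in $\Pi$. If two interiors met, their intersection would be a nonempty open subset of $\operatorname{int}\Pi$ and would contain such a point. The union of the $K_\varphi$ is a closed subset of $\Pi$ that contains a dense subset of $\Pi$, so it equals $\Pi$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:realize}]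
\emph{Planarity.} Let $\xi$ be in the relative interior of $[e]$, and let $\Phi$ be the set of inner face cycles through $e$; it has one element if $e$ is on $C$ and two otherwise. Each $K_\varphi$ with $\varphi\in\Phi$ has $\xi$ in the relative interior of a side, so it meets a small disc $\Delta$ around $\xi$ in a half-disc bounded by the line through $[e]$. If $e$ is not on $C$, the two half-discs are opposite by Lemma~\ref{lem:opposite}. If $e$ is on $C$, then $[e]$ is a side of $\Pi\supseteq K_\varphi$, so $\Pi$ meets $\Delta$ in the same half-disc. In both cases $\Delta\cap\Pi\subseteq\bigcup_{\varphi\in\Phi}K_\varphi$.

Suppose $\xi\in[e_1]$ for an edge $e_1\ne e$, and let $\chi$ be an inner face cycle through $e_1$. Since $\xi\in K_\chi$, the set $\Delta\cap\operatorname{int}K_\chi$ is a nonempty open subset of $\Delta\cap\Pi$. It is not contained in the boundaries of the $K_\varphi$, so it meets $\operatorname{int}K_\varphi$ for some $\varphi\in\Phi$, and $\chi=\varphi$ by Lemma~\ref{lem:tiling}. Then $e$ and $e_1$ lie on one face cycle, which is drawn as a simple closed curve, so $[e_1]$ cannot contain a relative interior point of $[e]$. This contradiction shows that two segments can meet only in points that are ends of both; as the $p_v$ are distinct, such a point is a common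 end of the two edges. The drawing is planar.

\emph{Faces.} No segment $[e]$ meets $\operatorname{int}K_\chi$ for an inner face cycle $\chi$. Otherwise a point $\xi$ of $[e]$ lies in $\operatorname{int}K_\chi$, and for an inner face cycle $\varphi$ through $e$ we have $\xi\in\partial K_\varphi$. Then $\operatorname{int}K_\varphi$ meets $\operatorname{int}K_\chi$, so $\varphi=\chi$, but $\xi$ cannot lie both on the boundary and in the interior of $K_\chi$. Every vertex is an end of a segment, so $\operatorname{int}K_\chi$ is disjoint from the drawing. It is open and connected and its boundary belongs to the drawing, so it is a face of the drawing, bounded by $\chi$. For the same reasons the exterior of $\Pi$ is a face, bounded by $C$. There are no other faces: by Lemma~\ref{lem:tiling} a point of $\Pi$ off the drawing lies in some $K_\chi$, and it is not on $\partial K_\chi$.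

\emph{Strict convexity.} The polygon $\Pi$ is strictly convex. An outer vertex $v$ on $\varphi$ is an extreme point of $\Pi\supseteq K_\varphi$, hence of $K_\varphi$, so the angle of $K_\varphi$ at $p_v$ is smaller than $180^\circ$. Suppose that $K_\varphi$ has an angle of $180^\circ$ at an inner vertex $v$. Choose a linear $h_0\ne0$ with $h_0\ge h_0(v)$ on $K_\varphi$. The two edges of $\varphi$ at $v$ lie on the line $h_0=h_0(v)$ and point in opposite directions, and near $p_v$ the polygon $K_\varphi$ is a half-disc. No edge enters $\operatorname{int}K_\varphi$, so no neighbor of $v$ has a larger $h_0$-value. By (B) all edges at $v$ lie on the line. Since $\deg v\ge3$, a third edge overlaps one of the two edges of $\varphi$, contrary to planarity.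
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(ii)$\Rightarrow$(iii). Let $s\ne t$ be outer vertices. The triple $(H,s,t)$ is admissible, so Proposition~\ref{prop:linegreedy} gives a line-greedy map $x$ with minimum at $s$ and maximum at $t$. It satisfies (M), so Proposition~\ref{prop:realize} gives a strictly convex drawing with these $x$-coordinates. Lemma~\ref{lem:compress} makes it greedy for all $d_r$ without changing $x$. As $x$ is injective, $s$ and $t$ are the unique leftmost and rightmost vertices.

(iii)$\Rightarrow$(i). It suffices to find two outer vertices. If $H$ has no edge, all vertices are outer. Otherwise take a ray that starts in the interior of an edge and avoids all vertices. Its last point on the embedded graph lies in the interior of an edge and on the boundary of the outer face, so both ends of this edge are outer by (F1).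

(i)$\Rightarrow$(ii). We work in a strictly convex drawing. It has the same outer vertices as $H$, and every face boundary is a cycle.

Suppose $H$ is disconnected. Let $K$ be a component and follow a segment from a vertex of $K$ to a vertex outside $K$. Between its last point on $K$ and the next point on another component, the segment runs inside one face. The boundary of this face meets two components of $H$, so it is not a cycle.

Suppose $v$ is a cut vertex. Every component of $H-v$ contains a neighbor of $v$, so going around $v$ we find consecutive edges $vu$, $vu'$ with $u,u'$ in different components. The face that contains the sector between them is bounded by a cycle through both edges, and this cycle minus $v$ is a path from $u$ to $u'$ in $H-v$. This is a contradiction, so $H$ is $2$-connected.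

Suppose a component $N$ of $H-\{z,z'\}$ has no outer vertex. Let $h\ne0$ be linear with $h(z)=h(z')$. After replacing $h$ by $-h$ if necessary, some vertex of $N$ has a value at least $h(z)$. Let $v\in N$ maximize $h$ over $N$; then $v$ maximizes $h$ over $N\cup\{z,z'\}$, which contains all neighbors of $v$. This contradicts Lemma~\ref{lem:halfplane}, so (C2) holds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By (F1), embed $G$ with $F$ as outer face. The graph $G$ is $2$-connected, so $F$ is bounded by a cycle and has at least three vertices. For every set $S$ of two vertices, $G-S$ is connected and contains one of them, so (C2) holds. Theorem~\ref{thm:B}(iii) with $r=2$ gives the drawing, and a strictly convex drawing is convex.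
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{On the Existence and Optimality of Some Planar Graph Embeddings},
\texttt{https://\allowbreak arcadia.sba.uniroma3.it/\allowbreak bitstream/\allowbreak 2307/\allowbreak 650/\allowbreak 1/\allowbreak Angelini-\allowbreak On\%20\allowbreak the\%20\allowbreak Existence\%20\allowbreak and\%20\allowbreak Optimality\%20\allowbreak of\%20\allowbreak Some\%20\allowbreak Planar\%20\allowbreak Graph\%20\allowbreak Embeddings-\allowbreak PhD\%20\allowbreak thesis.pdf}.

\end{thebibliography}
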